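
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{A Kupka--Smale disk diffeomorphism without sources, sinks,\\ or a $2$-symbol adding machine}


\begin{abstract}
It has been conjectured that every $C^1$ Kupka--Smale diffeomorphism of the $2$-disk without periodic sources or sinks has an invariant Cantor set on which it is conjugate to the $2$-symbol adding machine. We disprove this. For every $k\ge 2$ we construct such a diffeomorphism for which, apart from the boundary circle when the map is onto, the only minimal set not contained in a hyperbolic, expansive set is a single $k$-symbol adding machine. For $k=3$ neither the diffeomorphism nor any of its iterates has an invariant Cantor set supporting the $2$-symbol adding machine. What the hypotheses do force is a saddle orbit of least period $2^n$ with negative unstable eigenvalue, for every $n\ge0$.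
\end{abstract}

\section{The question and the answer}\label{sec:intro}

\subsection{The question}

Let $D\subset\mathbb R^2$ be the closed unit disk. A \emph{diffeomorphism of the disk} will mean one of two things:
\begin{enumerate}
\item[(i)] a diffeomorphism of $D$ onto its image $F(D)\subset\operatorname{int}D$;
\item[(ii)] a diffeomorphism of $D$ onto itself.
\end{enumerate}
Our results hold in both senses. A periodic point $p$ of least period $n$ is \emph{hyperbolic} if no eigenvalue of $DF^n(p)$ has modulus $1$. A hyperbolic periodic point is a \emph{source} (\emph{sink}) if both eigenvalues have modulus $>1$ ($<1$), and otherwise a \emph{saddle}; the eigenvalues at a saddle are real. A $C^1$ diffeomorphism $F$ is \emph{Kupka--Smale} if all its periodic points are hyperbolic and all stable and unstable manifolds of periodic points intersect transversally. A set $\Lambda$ is \emph{invariant} if $F(\Lambda)=\Lambda$.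

For $k\ge2$, the \emph{$k$-symbol adding machine} is the map $a_k$ of $\{0,1,\dots,k-1\}^{\mathbb N}$ (product topology) that adds $1$ to the first coordinate with carry to the right:
\[
a_k(k-1,\dots,k-1,x_j,x_{j+1},\dots)=(0,\dots,0,x_j+1,x_{j+1},\dots)\quad\text{if }x_j<k-1,
\]
and $a_k(k-1,k-1,\dots)=(0,0,\dots)$. An invariant Cantor set $\Lambda$ of $F$ \emph{supports} $a_k$ if $F|_\Lambda$ is topologically conjugate to $a_k$.

How much dynamics is forced when there are no sources and sinks? If a sink is allowed, almost nothing is: $x\mapsto x/4$ has one periodic point and no invariant Cantor set. Once sources and sinks are excluded, fixed point indices force infinitely many periodic orbits: for every $n\ge0$ there is a saddle orbit of least period $2^n$ with negative unstable eigenvalue (Proposition~\ref{prop:C} below). These orbits look like a period-doubling cascade, and in the simplest example such a cascade is all there is: in the construction below with $k=2$, the periodic orbits are exactly one saddle orbit of each period $2^n$, and they accumulate on an invariant Cantor set that supports $a_2$. This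 makes the following conjecture, posed in \cite{ext}, a natural guess.

\begin{conjecture}
Every $C^1$ Kupka--Smale diffeomorphism of the $2$-disk without periodic sources or sinks has an invariant Cantor set which supports a $2$-symbol adding machine.
\end{conjecture}

It is known that for every $k\ge2$ some $C^1$ Kupka--Smale diffeomorphism of the disk without periodic sources or sinks has an invariant Cantor set supporting $a_k$, and that finite products of such adding machines also occur. But this does not say which \emph{other} invariant Cantor sets are present, and that is the point of the conjecture.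

\subsection{The answer}

A \emph{minimal set} of $F$ is a nonempty compact set $\mathcal M$ with $F(\mathcal M)\subset\mathcal M$ that contains no smaller such set; then $F(\mathcal M)=\mathcal M$. A homeomorphism $f$ of a compact metric space is \emph{expansive} if there is $\varepsilon>0$ such that $d(f^nx,f^ny)\le\varepsilon$ for all $n\in\mathbb Z$ implies $x=y$. Expansiveness is a conjugacy invariant and passes to closed invariant subsets. It passes to $f^r$, $r\ge1$: by uniform continuity, points that are close enough have $\varepsilon$-close images under $f,\dots,f^{r-1}$. A compact invariant set is \emph{hyperbolic} if the tangent bundle of the disk over it splits into two continuous invariant subbundles, one uniformly contracted by forward iteration, the other by backward iteration.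

For integers $k_m\ge2$ $(m\ge0)$ put $q_0=1$, $q_{m+1}=k_mq_m$ and $A=\varprojlim\mathbb Z/q_m$, with the homeomorphism $x\mapsto x+1$. If $k_m\equiv k$ this is $a_k$ (the coordinates are the base-$k$ digits).

\begin{theorem}\label{thm:A}
Let $(k_m)$ be a bounded sequence of integers $\ge2$. There is a $C^1$ Kupka--Smale diffeomorphism $F$ of the disk in sense {\rm(i)}, and also one in sense {\rm(ii)}, without periodic sources or sinks, such that:
\begin{enumerate}
\item[{\rm(1)}] there is an invariant Cantor set $\mathcal O$ with $F|_{\mathcal O}$ conjugate to $x\mapsto x+1$ on $A$;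
\item[{\rm(2)}] every other minimal set lies in one of countably many compact invariant hyperbolic sets $\Lambda_m$, and $F|_{\Lambda_m}$ is expansive; in sense {\rm(ii)} the boundary circle, carrying an irrational rotation, is one further minimal set.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:B}
Let $F$ be the diffeomorphism constructed for Theorem~\ref{thm:A}, in either sense, with $k_m\equiv k$, and let $j\ge2$. Some iterate $F^r$ $(r\ge1)$ has an invariant Cantor set on which it is conjugate to $a_j$ if and only if $j$ and $k$ have the same prime divisors; in that case $r=1$ works. Hence no $a_j$ is forced, not even up to iterates.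
\end{theorem}

\begin{corollary}[the conjecture is false]\label{cor:main}
Let $F$ be the diffeomorphism constructed for Theorem~\ref{thm:A}, in either sense, with $k_m\equiv3$. No iterate $F^r$, $r\ge1$, has an invariant Cantor set on which it is conjugate to $a_2$.
\end{corollary}

What survives is the cascade of periodic orbits.

\begin{proposition}\label{prop:C}
Every $C^1$ Kupka--Smale diffeomorphism of the disk without periodic sources or sinks has, for every $n\ge0$, a periodic orbit of least period $2^n$ which is a saddle with negative unstable eigenvalue.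
\end{proposition}

The short proof of Proposition~\ref{prop:C} is in Section~\ref{sec:forced}. Section~\ref{sec:idea} explains the idea of the construction, which is carried out in Sections~\ref{sec:model}--\ref{sec:onto}. Theorem~\ref{thm:B} is proved in Section~\ref{sec:adding}.

\subsection{Conventions}

$D_r(x)$ is the closed round disk of radius $r$ about $x\in\mathbb R^2$, $D_r=D_r(0)$, $D=D_1$, and $T_v(x)=x+v$. Throughout $c=\frac14$; we also write $c$ for the map $x\mapsto x/4$. A \emph{homothety} is a map $x\mapsto\alpha x+w$ with $\alpha>0$; homotheties form a group. For $U$ open, $\mathrm{Diff}_c(U)$ is the group of $C^\infty$ diffeomorphisms of $\mathbb R^2$ that are the identity off a compact subset of $U$. We write $\|h\|_0=\sup|h|$ and $\|h\|_{C^1}=\max(\|h\|_0,\sup\|Dh\|)$; $|\cdot|_\infty$ is the maximum norm on $\mathbb R^2$.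

For a periodic point $p$, $W^s(p)=\{x:d(F^ix,F^ip)\to0\}=\bigcup_iF^{-i}(W^s_{loc}(F^ip))$, and $W^u(p)=\bigcup_iF^i(W^u_{loc}(F^{-i}p))$ is the set of points with a full backward orbit asymptotic to that of $p$. For a saddle these are injectively immersed one-dimensional $C^1$ manifolds (with boundary possibly, if $p\in\partial D$). In sense (i), $W^s(p)$ need not be connected, and we only consider it in $\operatorname{int}D$; since $W^u(p)\subset F(D)\subset\operatorname{int}D$, no intersections are lost. The germ of these manifolds at a point $z$ is the germ of $F^{-i}(W^s_{loc}(F^ip))$, respectively $F^i(W^u_{loc}(F^{-i}p))$, for large $i$.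

Besides local stable manifold theory we use Brouwer's and Lefschetz's fixed point theorems, Sard's theorem for $C^1$ maps between open subsets of $\mathbb R^2$ and $\mathbb R^2$, and the \emph{disk theorem} \cite[Thm~8.3.1]{hirsch}: two embeddings of the closed $2$-disk into the interior of a connected oriented surface that both preserve orientation are carried to each other by a smooth compactly supported diffeotopy.

\section{What is forced: proof of Proposition~\ref{prop:C}}\label{sec:forced}

Let $F$ be $C^1$ Kupka--Smale on the disk without periodic sources or sinks, so every periodic point is a saddle.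

\emph{There are no periodic points on $\partial D$.} This is clear in sense (i). In sense (ii), suppose there is one. Then some even iterate $f=F^{2n}$ has fixed points on $\partial D$, and $f|_{\partial D}$ preserves orientation. The tangent direction of $\partial D$ is an eigendirection at each of them, so they are hyperbolic for $f|_{\partial D}$ too. Hence they are finite in number and alternately repelling and attracting along $\partial D$; in particular both kinds occur. Take adjacent ones, $q_1$ repelling and $q_2$ attracting. Since both are saddles, $W^u(q_1)$ and $W^s(q_2)$ are one-dimensional, and both contain the open boundary arc between $q_1$ and $q_2$. So they are tangent there, which contradicts transversality.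

\emph{Counting.} Let $N\ge1$. The fixed points of $F^N$ are interior, isolated, finite in number, and their indices sum to the Lefschetz number $1$. At a saddle with eigenvalues $\lambda_u,\lambda_s$ of $DF^N$ the index is the sign of $\det(I-DF^N)=(1-\lambda_u)(1-\lambda_s)$. As $1-\lambda_s>0$, it is $-1$ if $\lambda_u>1$ and $+1$ if $\lambda_u<-1$. Take $N=2^n$. At a point of least period $2^j$ with $j<n$, $DF^N$ is an even power of $DF^{2^j}$, so its unstable eigenvalue is positive and the index is $-1$. If $a$ and $b$ are the numbers of orbits of least period $2^n$ with positive, respectively negative, unstable eigenvalue of $DF^{2^n}$, then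
\[
1=2^n(b-a)-\#\{\text{fixed points of }F^{2^n}\text{ of least period}<2^n\}.
\]
Hence $b\ge1$. \qed

\section{The idea, for $k=3$}\label{sec:idea}

\subsection{A map with one attracting orbit of period three}\label{ssec:toy}

Cut $[0,5]$ into the unit intervals $J_1,I_1,J_2,I_2,J_3$, in this order, and let $f$ be a continuous map of $[0,5]$ that sends $J_1$ into $\operatorname{int}J_2$, $J_2$ into $\operatorname{int}J_3$, $J_3$ into $\operatorname{int}J_1$, and is affine on $I_1$ and $I_2$. Since $I_1$ lies between $J_1$ and $J_2$, its image runs from $J_2$ to $J_3$ and covers $I_2$; since $I_2$ lies between $J_2$ and $J_3$, its image runs from $J_3$ back to $J_1$ and covers $I_1$ and $I_2$. On $J_2$ the graph must fold. We can make $f$ contract $J_1\cup J_2\cup J_3$ to a single attracting orbit of period $3$.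

A point that ever enters $J_1\cup J_2\cup J_3$ is attracted to that orbit. The other points stay in $I_1\cup I_2$ forever; their itineraries are the words in the symbols $1,2$ in which $1$ is always followed by $2$, and $f$ is expanding on $I_1$ and $I_2$, so distinct points of this kind are separated by $f$. This set contains orbits of every least period $N$. For $N\ge2$ follow the loop $I_1\to I_2\to\dots\to I_2\to I_1$ with $N$ arrows: some subinterval of $I_1$ follows it and is mapped by $f^N$ affinely onto $I_1$, so it contains a fixed point of $f^N$, and this point visits $I_1$ only once in $N$ steps. For $N=1$ use $I_2\to I_2$. As $f$ increases on $I_1$ and decreases on $I_2$, the slope of $f^N$ at these points is negative if $N$ is even or $N=1$. So \emph{all the orbits of period $2^n$ that Proposition~\ref{prop:C} asks for can be present in a single expansive set}, with no accumulation on an adding machine.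

In the plane, thicken $[0,5]$ to a rectangle and let the image make a U-turn where $f$ folds (Figure~\ref{fig:fold}). This gives a diffeomorphism $G$ of the disk whose only defect is the sink of period $3$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=2.2cm,y=3cm]
\fill[gray!18] (1,0) rectangle (2,1);
\fill[gray!18] (3,0) rectangle (4,1);
\draw (0,0) rectangle (5,1);
\foreach \x in {1,2,3,4} \draw (\x,0)--(\x,1);
\draw[line width=2pt] (2.25,0.333)--(4.25,0.333) .. controls (4.75,0.333) and (4.75,0.667) .. (4.25,0.667)--(0.25,0.667);
\foreach \p in {(2.25,0.333),(2.75,0.333),(4.25,0.333),(4.25,0.667),(0.75,0.667),(0.25,0.667)} \fill \p circle (2.6pt);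
\node[below] at (2.5,0.31) {\scriptsize $\gamma(J_1)$};
\node[below] at (3.5,0.31) {\scriptsize $\gamma(I_1)$};
\node at (4.31,0.5) {\scriptsize $\gamma(J_2)$};
\node[above] at (2.5,0.69) {\scriptsize $\gamma(I_2)$};
\node[above] at (0.5,0.69) {\scriptsize $\gamma(J_3)$};
\node[below] at (0.5,0) {$J_1$};
\node[below] at (1.5,0) {$I_1$};
\node[below] at (2.5,0) {$J_2$};
\node[below] at (3.5,0) {$I_2$};
\node[below] at (4.5,0) {$J_3$};
\end{tikzpicture}
\caption{The folded rectangle for $k=3$ (horizontal and vertical scales differ). The rectangle, cut into five pieces, is mapped onto a thin strip around the thick curve. The white pieces are permuted cyclically, $J_1\to J_2\to J_3\to J_1$, each going into the interior of the next. The gray pieces are mapped affinely, stretched horizontally and squeezed vertically: the image of $I_1$ crosses $I_2$, and the image of $I_2$ crosses $I_2$ and $I_1$.}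
\label{fig:fold}
\end{figure}

\subsection{Replacing the sink}

Make $G^3$ equal to $x\mapsto x/4$, in suitable coordinates, on a small disk about a point of the sink. Outside a neighborhood of the rectangle, $G$ itself will be $x\mapsto x/4$, so a small copy of $G$ fits into this small disk: change the map so that its third power on the small disk becomes $G$. The sink of period $3$ disappears; in its place there are a second expansive set and a sink of period $9$. Repeat. In the limit all sinks are gone. The points that lie in small disks of every stage form a $3$-symbol adding machine $\mathcal O$; every other minimal set lies in one of the expansive sets. A $2$-symbol adding machine cannot lie in an expansive set, because $a_2$ is an isometry for a suitable metric; and it cannot be $\mathcal O$, because the square of $a_2$ is not minimal while the square of the $3$-symbol machine is.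

Two difficulties remain.

\emph{The limit must be $C^1$.} Write $G=c\,\psi$ with $\psi$ a compactly supported diffeomorphism. The derivative of a rescaled copy of $\psi$ is as far from the identity as that of $\psi$, so if a copy were inserted in one step at every stage, the maps would not converge in $C^1$. But a copy inserted into a disk that returns after $q$ steps can be distributed over these $q$ steps. Here is the first case, $q=3$. Let $F_1$ have three disjoint disks $P_j(D)$, $0\le j<3$, with $F_1P_j=P_{j+1}$, $P_3=P_0\circ c$ and all $P_j$ homotheties, and factor $\psi=g_3g_2g_1$ into three diffeomorphisms three times closer to the identity (up to a constant). Put $F_2=F_1P_jg_{j+1}P_j^{-1}=P_{j+1}g_{j+1}P_j^{-1}$ on $P_j(D)$ and $F_2=F_1$ elsewhere. Then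
\[
F_2^3P_0=P_3\,g_3g_2g_1=P_0\,c\,\psi=P_0\,G .
\]
Because the $P_j$ are homotheties, conjugation by $P_j$ does not change the size of $Dg_{j+1}-I$. At stage $m$ the change is $O(1/q_m)$, which is summable. To repeat this we need homotheties again at the next stage, so all the \emph{partial} products $g_l\cdots g_1$ must be homotheties near the sink of $G$. This is why Section~\ref{sec:model} produces a path $\psi_t$ from $\mathrm{id}$ to $\psi$ with this property for every $t$, not only the map $\psi$.

\emph{Stable and unstable manifolds must be transverse.} Inside one copy of the model, unstable curves are horizontal and stable ones vertical. The unstable manifolds of earlier stages, however, enter a new copy in an uncontrolled way. We keep a translation parameter $v\in\mathbb R^2$ free in every copy and choose it by Sard's theorem.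

\section{The model map}\label{sec:model}

Fix $k\ge2$. Indices of $J_i$, $J_i'$ and $b_i$ are taken mod $k$. Put $E=D_{1/32}=c\,D_{1/8}$ and $\theta=c^{1/k}<1$.

\subsection{A folded rectangle}\label{ssec:fold}

Let $R=[0,2k-1]\times[0,1]$,
\[
J_i=[2i-2,2i-1]\times[0,1]\ (1\le i\le k),\qquad I_i=[2i-1,2i]\times[0,1]\ (1\le i\le k-1),
\]
$J=\bigcup J_i$, $I=\bigcup I_i$; so $R=I\cup J$. We define a smooth injective regular curve $\gamma$ in $\operatorname{int}R$, parametrized by $[-\eta,2k-1+\eta]$ for a small $\eta>0$; for $k=3$ it is the curve of Figure~\ref{fig:fold}. For $s_0,s_1,L>0$ there is a smooth $\sigma:[0,1]\to(0,\infty)$, equal to $s_0$ near $0$ and to $s_1$ near $1$, with $\int_0^1\sigma=L$: prescribe $\sigma$ on two very short end intervals and adjust it in between. So an arc of any length can be run through in unit time with any prescribed constant speeds near its ends, and the following pieces fit together smoothly. Let $\mu=2k-\frac52\ge\frac32$.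
\begin{itemize}
\item For $x\in[2i-1,2i]$, $1\le i\le k-2$: $\gamma(x)=\bigl(2i+\frac34+\frac32(x-2i+1),\frac13\bigr)$, with abscissa running from $2i+\frac34$ to $2(i+1)+\frac14$.
\item For $x\in[2k-3,2k-2]$: $\gamma(x)=\bigl(2k-\frac74-\mu(x-2k+3),\frac23\bigr)$, with abscissa running from $2k-2+\frac14$ to $\frac34$.
\item For $x\in[2k-2,2k-1]$: height $\frac23$, abscissa strictly decreasing from $\frac34$ to $\frac14$, with speed $\mu$ near the left end and constant speed near the right end.
\item If $k\ge3$, for $x\in[2i-2,2i-1]$, $1\le i\le k-2$: height $\frac13$, abscissa strictly increasing from $2i+\frac14$ to $2i+\frac34$, with speed $\frac32$ near both ends.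
\item If $k\ge3$, for $x\in[2k-4,2k-3]$: a U-turn from $(2k-2+\frac14,\frac13)$, left in the direction $(1,0)$ with speed $\frac32$, to $(2k-2+\frac14,\frac23)$, reached in the direction $(-1,0)$ with speed $\mu$, inside $[2k-2+\frac14,2k-2+\frac34]\times[\frac13,\frac23]$.
\item If $k=2$, for $x\in[0,1]$: height $\frac23$, abscissa strictly decreasing from $2+\frac34$ to $2+\frac14$, with constant speed near $0$ and speed $\mu$ near $1$.
\item On $[-\eta,0]$ and $[2k-1,2k-1+\eta]$: affine continuation. For $\eta$ small the abscissa stays $>\frac18$ on the right piece; on the left piece it stays $>2+\frac18$ if $k\ge3$ and $<2+\frac78$ if $k=2$.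
\end{itemize}
For the U-turn take an arc with tangent angle $\Phi:[0,\ell]\to[0,\pi]$ (as a function of arc length) that is smooth, nondecreasing, equal to $0$ on a short interval at the start and to $\pi$ on a short interval at the end, in $(0,\pi)$ in between, and satisfies $\Phi(\ell-s)=\pi-\Phi(s)$. By this symmetry $\int\cos\Phi=0$, so the arc ends above its starting point, and its abscissa first increases, then decreases. If $\Phi$ is uniformly close to the angle function of a semicircle with two very short horizontal segments attached, and the arc is rescaled to height $\frac13$, then its horizontal extent is close to $\frac16$, hence $<\frac12$. Its height is strictly increasing where $0<\Phi<\pi$, and it is horizontal at the two ends, so the arc is injective.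

The curve $\gamma$ is injective: its part at height $\frac13$ before the U-turn has strictly increasing abscissa $\le2k-2+\frac14$, its part at height $\frac23$ (after the U-turn if $k\ge3$) has strictly decreasing abscissa, and the U-turn, whose abscissa is $>2k-2+\frac14$ except at its endpoints, meets these only at its endpoints. By construction $\gamma([2i-2,2i-1])\subset\operatorname{int}J_{i+1}$ for all $i$.

Let $n(x)$ be the unit tangent of $\gamma$ rotated by $+90^\circ$ and put
\[
G_R(x,y)=\gamma(x)+\lambda\bigl(y-\tfrac12\bigr)n(x)\quad\text{on }R^+=[-\eta,2k-1+\eta]\times[-\eta,1+\eta].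
\]
The map $(x,s)\mapsto\gamma(x)+s\,n(x)$ is an orientation preserving local diffeomorphism near the compact set $\{s=0\}$ and injective on it, hence injective for $|s|\le s_0$ with some $s_0>0$. So for small $\lambda\in(0,\frac12)$ the map $G_R$ is an orientation preserving embedding, and by compactness
\begin{equation}\label{eq:GR}
G_R(R^+)\subset\operatorname{int}R,\qquad G_R(J_i)\subset\operatorname{int}J_{i+1}.
\end{equation}
On $I_i$ it is affine with linear part $\pm\operatorname{diag}(\mu_i,\lambda)$, where $\mu_i=\frac32$ and the sign is $+$ for $i\le k-2$, and $\mu_{k-1}=\mu$ with the sign $-$. By compactness there is $\delta>0$ such that the smaller rectangles $J_i'=[2i-2+\delta,2i-1-\delta]\times[\delta,1-\delta]$ still satisfy $G_R(J_i)\subset\operatorname{int}J_{i+1}'$. On $J_k$ we have $G_R(x,y)=(\gamma_1(x),\frac23-\lambda(y-\frac12))$ with $\gamma_1$ monotone, so $G_R(J_k')$ is a rectangle, hence convex.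

Now conjugate everything by a homothety that takes the common center of $R$ and $R^+$ to $0$ and is so strongly contracting that the image of $R$ lies in $\operatorname{int}E$. \emph{From now on $R,R^+,J_i,J_i',I_i,I,J,G_R$ denote the conjugated objects}; the linear parts are unchanged.

\subsection{Extension to the disk}\label{ssec:extend}

We need a map of the whole disk of the form $c\,\psi$ with $\psi$ compactly supported, equal to $G_R$ on $R$ and sending every orbit into $R$. Write $R=[-A,A]\times[-B,B]$ and $R^+=[-A^+,A^+]\times[-B^+,B^+]$. Choose smooth embeddings $e_1:\mathbb R\to(-A^+,A^+)$ and $e_2:\mathbb R\to(-B^+,B^+)$ with positive derivative that are the identity on $[-A,A]$ and $[-B,B]$, respectively. Then $e(x,y)=(e_1(x),e_2(y))$ is an orientation preserving embedding of the plane into $R^+$ with $e=\mathrm{id}$ on $R$, and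
\[
g=G_R\circ e:E\to\operatorname{int}R\subset\operatorname{int}E
\]
is an orientation preserving embedding. Hence $c^{-1}g$ embeds $E$ into $\operatorname{int}D_{1/8}$. By the disk theorem, applied to $c^{-1}g$ and the inclusion $E\subset\operatorname{int}D_{1/8}$, there is a smooth isotopy $\psi_t^0\in\mathrm{Diff}_c(\operatorname{int}D_{1/8})$, $t\in[0,1]$, with supports in a common compact subset, $\psi_0^0=\mathrm{id}$ and $\psi_1^0|_E=c^{-1}g$. Put $G^0=c\,\psi_1^0$. Then $G^0=g$ on $E$ and $G^0=G_R$ on $R$.

By \eqref{eq:GR}, $(G^0)^k$ maps the rectangle $J_1$ into itself, so by Brouwer's theorem it has a fixed point $b_1\in J_1$. Put $b_i=(G^0)^{i-1}(b_1)$; then $b_i\in\operatorname{int}J_i'$ for all $i$ mod $k$. Choose $\rho_0>0$ with $D_{\rho_0}(b_i)\subset\operatorname{int}J_i'$ for all $i$.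

\subsection{Homotheties near the periodic orbit}\label{ssec:linear}

We modify the isotopy so that it moves a small disk about each $b_i$ by homotheties at all times. Let $s_t=(\theta/c)^t$ and $\Sigma_t^i(x)=\psi_t^0(b_i)+s_t(x-b_i)$. The maps $h_t^i=(\psi_t^0)^{-1}\Sigma_t^i$ are diffeomorphisms of the plane, smooth in $(t,x)$, with $h_0^i=\mathrm{id}$ and $h_t^i(b_i)=b_i$. By compactness there is $\rho\in(0,\rho_0)$ with $h_t^i(D_\rho(b_i))\subset\operatorname{int}D_{\rho_0}(b_i)$ for all $t\in[0,1]$ and all $i$. Let $X_t^i=(\partial_th_t^i)\circ(h_t^i)^{-1}$, let $\chi_i$ be a smooth function with compact support in $\operatorname{int}D_{\rho_0}(b_i)$, equal to $1$ near $\bigcup_th_t^i(D_\rho(b_i))$, and let $\varphi_t$ be the flow from time $0$ of the time-dependent field $\sum_i\chi_iX_t^i$. Then $\varphi_t\in\mathrm{Diff}_c(\bigcup_i\operatorname{int}D_{\rho_0}(b_i))$ is smooth in $(t,x)$, $\varphi_0=\mathrm{id}$ and $\varphi_t=h_t^i$ on $D_\rho(b_i)$. Put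
\[
\psi_t=\psi_t^0\varphi_t\quad(0\le t\le1),\qquad\text{so}\quad\psi_t=\Sigma_t^i\ \text{ on }D_\rho(b_i).
\]
As $c\,\psi_1^0(b_i)=b_{i+1}$, in particular $c\,\psi_1(x)=b_{i+1}+\theta(x-b_i)$ for $x\in D_\rho(b_i)$.

\subsection{Squeezing}\label{ssec:squeeze}

It remains to make sure that everything in $J$ is attracted to the orbit of $b_1$. Note
\[
D_{\theta\rho}(b_1)=c\,\psi_1(D_\rho(b_k))=G^0\varphi_1(D_\rho(b_k))\subset G^0(D_{\rho_0}(b_k))\subset G^0(J_k').
\]
Let $\kappa\ge0$ be a smooth function with compact support in $G^0(\operatorname{int}J_k)\subset\operatorname{int}J_1'$, zero on $D_{\theta\rho}(b_1)$ and positive on $G^0(J_k')\setminus D_{\theta\rho}(b_1)$: multiply a cut-off function equal to $1$ on $G^0(J_k')$ by a smooth nonnegative function vanishing exactly on $D_{\theta\rho}(b_1)$. For $T>0$ let $\zeta_t$ be the time-$tT$ map of the flow of $-\kappa(x)(x-b_1)$. Points of the convex set $G^0(J_k')\ni b_1$ move radially toward $b_1$ inside this set, and $\kappa$ is bounded below by a positive constant on the compact set $G^0(J_k')\setminus\operatorname{int}D_\rho(b_1)$. So for $T$ large, which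 we fix,
\begin{equation}\label{eq:squeeze}
\zeta_1(G^0(J_k'))\subset D_\rho(b_1).
\end{equation}
Put $\psi_{1+t}=c^{-1}\zeta_tc\,\psi_1$ for $t\in[0,1]$, $\psi=\psi_2$ and
\[
G=c\,\psi=\zeta_1G^0\varphi_1 .
\]
This is a diffeomorphism of the plane.

\subsection{Properties of the model}

Let $N_i=D_{\theta^{i-1}\rho}(b_i)\subset J_i'$ for $1\le i\le k$, and $N=\bigcup_iN_i$.

\begin{proposition}\label{prop:model}
\begin{enumerate}
\item[{\rm(M1)}] All $\psi_t$ $(0\le t\le2)$ lie in $\mathrm{Diff}_c(\operatorname{int}D_{1/8})$, with supports in a common compact set, $\psi_0=\mathrm{id}$, and all $\psi_t$ are homotheties on each $D_\rho(b_i)$. On $D_\rho(b_i)$ we have $G(x)=b_{i+1}+\theta(x-b_i)$. Hence $G(N_i)=N_{i+1}$ for $i<k$, and $G^k(x)=b_1+c(x-b_1)$ on $N_1$.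
\item[{\rm(M2)}] $G(D)=D_{1/4}$, $G^4(D)\subset\operatorname{int}R$ and $G(R)\subset\operatorname{int}R$.
\item[{\rm(M3)}] On each $I_i$, $G$ is affine with linear part $\pm\operatorname{diag}(\mu_i,\lambda)$, $\mu_i\ge\frac32$, $0<\lambda<\frac12$.
\item[{\rm(M4)}] $G(J_i)\subset\operatorname{int}J_{i+1}'$ for all $i$, and $G(J_k')\subset N_1$. So every point of $J$ has a forward iterate in $N$.
\end{enumerate}
\end{proposition}

\begin{proof}
(M1) For $t\le1$ the support of $\psi_t$ lies in $\operatorname{int}D_{1/8}$ because this holds for $\psi_t^0$ and $\varphi_t$. For $t\ge1$ note that $c^{-1}\operatorname{supp}\kappa\subset c^{-1}\operatorname{int}E=\operatorname{int}D_{1/8}$. The homothety property for $t\le1$ is Section~\ref{ssec:linear}. For $t\ge1$, we claim that the maps $\zeta_{t-1}$ are the identity on $c\,\psi_1(D_\rho(b_i))=D_{\theta\rho}(b_{i+1})$. For $i<k$ this disk is $G^0\varphi_1(D_\rho(b_i))\subset G^0(J_i)\subset J_{i+1}$, which is disjoint from $J_1\supset\operatorname{supp}\kappa$; for $i=k$ it is $D_{\theta\rho}(b_1)$, where $\kappa=0$. So $\psi_t=\psi_1$ on $D_\rho(b_i)$ for $t\ge1$,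 and the formula for $G$ follows. The rest follows from it, as $\theta^k=c$.

(M2) As $\psi$ preserves every $D_r$ with $r\ge\frac18$, we have $G(D)=D_{1/4}$, $G(D_{1/4})=D_{1/16}\subset D_{1/8}$ and $G(D_{1/8})=E\supset R$. Since $\varphi_1(E)=E$ and $\zeta_1$ is supported in $\operatorname{int}R$, $G(E)=\zeta_1G^0(E)=\zeta_1g(E)\subset\operatorname{int}R$.

(M3) $\varphi_1=\mathrm{id}$ on $I$, and $G^0(I)$ is disjoint from $G^0(\operatorname{int}J_k)\supset\operatorname{supp}\kappa$. So $G=G^0=G_R$ on $I$.

(M4) We have $\varphi_1(J_i)=J_i$. Also $\zeta_1$ preserves $G^0(J_k)\supset\operatorname{supp}\kappa$, and for $i\ne k$ it is the identity on $G^0(J_i)\subset J_{i+1}$, which is disjoint from $J_1$. So $G(J_i)=G^0(J_i)=G_R(J_i)\subset\operatorname{int}J_{i+1}'$. Finally, as $\varphi_1(J_k')=J_k'$, $G(J_k')=\zeta_1G^0(J_k')\subset D_\rho(b_1)=N_1$ by \eqref{eq:squeeze}. A point of $J$ reaches $J_k'$ after at most $k$ steps and $N_1$ one step later.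
\end{proof}

Let $\Lambda=\bigcap_{n\in\mathbb Z}G^n(I)$, the compact set of points with full $G$-orbit in $I$.

\begin{lemma}\label{lem:Lambda}
\begin{enumerate}
\item[{\rm(a)}] $\Lambda\subset\operatorname{int}I$, and $\Lambda$ is exactly the set of points with a full $G$-orbit in $D\setminus N$.
\item[{\rm(b)}] $\Lambda$ is hyperbolic, with horizontal unstable and vertical stable direction, and $G|_\Lambda$ is expansive.
\item[{\rm(c)}] For periodic $p_0\in\Lambda$, $W^u_{loc}(p_0)$ is a horizontal and $W^s_{loc}(p_0)$ a vertical segment. If $p_0,p_0'\in\Lambda$ are periodic and $z\in W^u(p_0)\cap W^s(p_0')$ has its full orbit in $\Lambda$, then the germ of $W^u(p_0)$ at $z$ is horizontal and that of $W^s(p_0')$ is vertical.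
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A full $G$-orbit in $D$ avoiding $N$ lies in $\operatorname{int}R$ by (M2) and avoids $J$ by (M4), so it lies in $\operatorname{int}R\setminus J=\bigcup_i\operatorname{int}I_i$. Conversely, $G(J_i)\subset\operatorname{int}J_{i+1}$ is disjoint from $I$, so a full orbit in $I$ avoids $J\supset N$.

(b) Hyperbolicity is (M3). If two full orbits in $\Lambda$ stay closer than the gaps between different $I_i$'s, they are always in the same $I_i$. Then their horizontal difference grows by a factor $\ge\frac32$ at each forward step and their vertical difference by $\lambda^{-1}$ at each backward step. Both are bounded, so both vanish.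

(c) As $\Lambda\subset\operatorname{int}I$ is compact, there is $r_0>0$ such that the $|\cdot|_\infty$-ball of radius $r_0$ about each point of $\Lambda$ lies in some $I_i$. If $|G^ix-G^ip_0|_\infty<r_0$ for all $i\ge0$, a nonzero horizontal difference would grow by a factor $\ge\frac32$ at each step, so it is $0$. Conversely, points of the open vertical segment of half-length $r_0$ about $p_0$ satisfy this condition and are forward asymptotic to $p_0$. So $W^s_{loc}(p_0)$ is a vertical segment, and the same argument for backward orbits, with the vertical difference growing by $\lambda^{-1}$, shows that $W^u_{loc}(p_0)$ is a horizontal segment. For $z$ as in the second statement, $G$ is affine with diagonal linear part near every point of the orbit of $z$, so horizontal and vertical germs along this orbit are preserved.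
\end{proof}

For $k=2$ there is a single $I_1$, on which $G$ has linear part $-\operatorname{diag}(\frac32,\lambda)$, and $\Lambda$ is one fixed point. For $k=3$, (M3) and (M4) give the itineraries of Section~\ref{ssec:toy}.

\subsection{Fragmentation and translation}

\begin{proposition}\label{prop:translated}
There are a constant $C=C(k)$ and diffeomorphisms $\psi_v$ for $|v|\le\frac1{100}$ with the following properties. Put $G_v=c\,\psi_v$.
\begin{enumerate}
\item[{\rm(a)}] For every $M\ge1$ and $|v|\le\frac1{100M}$ there is a factorization $\psi_v=g_M^v\cdots g_1^v$ with $g_j^v\in\mathrm{Diff}_c(\operatorname{int}D_{3/4})$ and $\|g_j^v-\mathrm{id}\|_{C^1}\le C/M$.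
\item[{\rm(b)}] In this factorization each partial product $g_l^v\cdots g_1^v$ $(0\le l\le M)$ is a homothety on each disk $v+D_\rho(b_i)$; for $l<M$ it preserves $D_{1/8}(v)\subset D_{1/4}$.
\item[{\rm(c)}] $G_v=T_vGT_v^{-1}$ on $D_{5/8}$.
\item[{\rm(d)}] There is a smooth $\beta:[0,\infty)\to[0,1]$, $\beta=0$ near $[\frac34,\infty)$, independent of $v$, with
\[
G_v(x)=cx+(1-c)\beta(|x|)v\quad\text{for }|x|\ge\tfrac3{16}.
\]
\item[{\rm(e)}] $G_v(D)=D_{1/4}$ and $G_v(D_{3/4})=D_{3/16}$. The full $G_v$-orbits in $D$ are exactly the $T_v$-translates of the full $G$-orbits in $D$.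
\end{enumerate}
\end{proposition}

So $G_v$ is the model shifted by $v$ in the middle of the disk and the unshifted contraction $c$ near its boundary; in between, (d) says how the two are joined.

\begin{proof}
\emph{Fragmentation of $\psi$.} The map $(t,x)\mapsto\psi_t(x)$ is smooth on $[0,1]\times\mathbb R^2$ and on $[1,2]\times\mathbb R^2$, with supports in one compact set. So $t\mapsto\psi_t$ is Lipschitz in the $C^1$ norm on each of the two intervals, hence on $[0,2]$. Let $g_j=\psi_{2j/M}\psi_{2(j-1)/M}^{-1}$, $1\le j\le M$. Since $\psi_t\psi_s^{-1}-\mathrm{id}=(\psi_t-\psi_s)\circ\psi_s^{-1}$ and $\|D\psi_s^{-1}\|$ is uniformly bounded, $\|g_j-\mathrm{id}\|_{C^1}\le C_0/M$ with $C_0=C_0(k)$. Moreover $g_l\cdots g_1=\psi_{2l/M}$ is a homothety on each $D_\rho(b_i)$ by (M1), and $g_M\cdots g_1=\psi$.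

\emph{Translation.} Let $\beta:[0,\infty)\to[0,1]$ be smooth, $\beta=1$ on $[0,\frac58]$, $\beta=0$ near $[\frac34,\infty)$, $|\beta'|\le16$, and put $\omega_v(x)=x+3\beta(|x|)v$. As $\|D\omega_v-I\|\le48|v|<1$, this is a diffeomorphism of the plane, with support in $\operatorname{int}D_{3/4}$. Let
\[
g_j^v=T_vg_jT_v^{-1}\ (j<M),\qquad g_M^v=\omega_vT_vg_MT_v^{-1},\qquad\psi_v=g_M^v\cdots g_1^v=\omega_vT_v\psi T_v^{-1}.
\]
Then $\psi_v$ does not depend on $M$. For $j<M$ the estimate in (a) is clear. For $j=M$ write $h=T_vg_MT_v^{-1}$; then $\|\omega_vh-\mathrm{id}\|_0\le3|v|+C_0/M$ and $D(\omega_vh)-I=(D\omega_v\circ h-I)Dh+(Dh-I)$ has norm at most $48|v|(1+C_0)+C_0/M$. As $|v|\le\frac1{100M}$, (a) follows.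

The map $T_v\psi T_v^{-1}$ is supported in $D_{1/8}(v)\subset\operatorname{int}D_{3/16}$. For $x\in D_{5/8}$ the point $v+\psi(x-v)$ is again in $D_{5/8}$, where $\omega_v$ is the translation by $3v$. As $4c=1$,
\[
G_v(x)=c\bigl(v+\psi(x-v)+3v\bigr)=G(x-v)+v ,
\]
which is (c). For $|x|\ge\frac3{16}$, $G_v(x)=c(x+3\beta(|x|)v)$, which is (d) as $3c=1-c$. For (b): if $l<M$ the partial product is $T_v\psi_{2l/M}T_v^{-1}$, and for $l=M$ the map $T_v\psi T_v^{-1}$ is followed by $\omega_v$, a translation on $D_{5/8}$. Finally $\psi_v$ preserves $D$ and $D_{3/4}$, which gives the first part of (e). Full orbits in $D$ of $G$ and of $G_v$ lie in $D_{1/4}$. So (c) applies along each full $G_v$-orbit in $D$ and along the $T_v$-translate of each full $G$-orbit in $D$, which gives the second part.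
\end{proof}

\section{The tower}\label{sec:tower}

Now let $(k_m)$ be bounded. At stage $m$ we use the model for $k=k_m$, with its points $b_i$, radius $\rho$, sets $N_i$, $N$, $\Lambda$ and maps $G$, $G_v$. As only finitely many models occur, Proposition~\ref{prop:translated}(a) holds with one constant $C$.

\subsection{The induction}

Inductive data $(\mathrm H_m)$: a $C^\infty$ embedding $F_m:D\to\operatorname{int}D$ with $F_m(D)=cD$, and a homothety $S_m$ with $S_m(D)\subset D$, such that, with $q=q_m$,
\begin{quote}
$P_j=P_j^{(m)}:=F_m^jS_m$ (on $D$) is a homothety for $0\le j\le q$; the disks $B_j^m:=P_j(D)$, $0\le j<q$, are disjoint; and $P_q=S_m\circ c$.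
\end{quote}
So $F_m$ moves the round disks $B^m_j$ cyclically by homotheties, and the first return to $B_0^m$ is $x\mapsto x/4$ in the coordinate $S_m$. Start with $F_0=c$, $S_0=\mathrm{id}$. Put $\mathcal B_m=\bigcup_{0\le j<q_m}B_j^m$.

\emph{Step $m\to m+1$.} Take $M=q$ and some $v=v_m$ with $|v|\le\frac1{100q}$; any such choice will do until Section~\ref{sec:transverse}. Let
\[
\Theta_m=P_j\,g_{j+1}^v\,P_j^{-1}\ \text{ on }B_j^m\ (0\le j<q),\qquad\Theta_m=\mathrm{id}\ \text{ elsewhere},\qquad F_{m+1}=F_m\Theta_m.
\]
$\Theta_m$ is a smooth diffeomorphism of $D$, so $F_{m+1}(D)=cD$. As $F_mP_j=P_{j+1}$, we have $F_{m+1}=P_{j+1}g_{j+1}^vP_j^{-1}$ on $B_j^m$, and therefore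
\begin{equation}\label{eq:return}
F_{m+1}^lS_m=P_l\,g_l^v\cdots g_1^v\quad(0\le l\le q),\qquad F_{m+1}^qS_m=S_m\,c\,\psi_v=S_mG_v .
\end{equation}
Let $S_{m+1}(x)=S_m(b_1+v+\rho x)$, so $S_{m+1}(D)=S_m(v+N_1)$. By (M1) and Proposition~\ref{prop:translated}(c), $G_v^i$ is a homothety of $v+N_1$ onto $v+N_{i+1}$ for $0\le i<k_m$. So by \eqref{eq:return}, for $0\le i<k_m$ and $0\le l<q$,
\[
B_{iq+l}^{m+1}:=F_{m+1}^{iq+l}S_{m+1}(D)=P_l\,g_l^v\cdots g_1^v(v+N_{i+1})\subset B_l^m .
\]
By Proposition~\ref{prop:translated}(b), $F_{m+1}^jS_{m+1}$ is a homothety for $0\le j<q_{m+1}$. The disks $B_{iq+l}^{m+1}$ are disjoint: for different $l$ they lie in different $B_l^m$, and for equal $l$ the disks $N_{i+1}$ are disjoint and the maps injective. Finally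
\[
F_{m+1}^{q_{m+1}}S_{m+1}(x)=S_mG_v^{k_m}(b_1+v+\rho x)=S_m(b_1+v+c\rho x)=S_{m+1}(cx),
\]
which is a homothety too. So $(\mathrm H_{m+1})$ holds. Since $v+N_{i+1}\subset D_{1/8}(v)$, Proposition~\ref{prop:translated}(b) gives for $l<q$ that the round disk $g_l^v\cdots g_1^v(v+N_{i+1})$ lies in $D_{1/8}(v)\subset D_{1/4}$. Hence
\begin{equation}\label{eq:radii}
\max_j\operatorname{rad}B_j^{m+1}\le\tfrac18\max_j\operatorname{rad}B_j^m,\qquad\text{each }B_i^{m+1}\text{ lies in some }P_l^{(m)}(D_{1/4}).
\end{equation}

\subsection{Convergence}

Since $P_j$ is a homothety of ratio $\le1$, $\|D\Theta_m-I\|_0\le\epsilon_m:=C/q_m$ and $\|\Theta_m-\mathrm{id}\|_0\le\epsilon_m$. The map $\Theta_m$ preserves each $B_j^m$, and there $DF_m$ is constant, because $F_m=P_{j+1}P_j^{-1}$. So at every $x\in D$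
\begin{equation}\label{eq:DF}
DF_{m+1}(x)=DF_m(\Theta_mx)\,D\Theta_m(x)=DF_m(x)\,D\Theta_m(x),
\end{equation}
and $\|DF_{m+1}-DF_m\|_0\le\|DF_m\|_0\,\epsilon_m$. As $q_m\ge2^m$, $\sum\epsilon_m<\infty$. So $\|DF_m\|_0$ is bounded, $\|F_{m+1}-F_m\|_0\le\|DF_m\|_0\,\epsilon_m$ is summable, and $F_m\to F$ in $C^1$. Also by \eqref{eq:DF}, $\|DF_{m+1}^{-1}\|_0\le\|DF_m^{-1}\|_0/(1-\epsilon_m)$ as soon as $\epsilon_m<1$, where $DF_m^{-1}$ is the pointwise inverse of $DF_m$. So these norms are bounded and $DF(x)$ is invertible for all $x\in D$.

\begin{remark}
Here is the reason for the homotheties: they make $DF_m$ constant on the disks where the next change takes place, so that no modulus of continuity of $DF_m$ enters. Boundedness of $(k_m)$ is used only for the uniform constant $C$.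
\end{remark}

\subsection{The limit map}

For $n\ge m$, $\Theta_n$ preserves every $B_j^m$ and every $P_j^{(m)}(D_{3/4})$. For $n=m$ this holds because $g_{j+1}^v$ preserves $D$ and $D_{3/4}$. For $n>m$, $\Theta_n$ preserves each $B_i^n$ and is the identity off these disks. Each $B_i^n$ lies in some $B_{i'}^{m+1}$, hence by \eqref{eq:radii} in some $P_l^{(m)}(D_{1/4})$, so it is either contained in or disjoint from each of the sets in question. So if $X$ is one of the sets $B_j^m$, $P_j^{(m)}(D_{3/4})$, then $F_n(X)=F_m(X)$ for all $n\ge m$, hence $F(X)=F_m(X)$ by uniform convergence and compactness. With $P_j=P_j^{(m)}$ and $q=q_m$ this says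
\begin{equation}\label{eq:images}
\begin{gathered}
F^jS_m(D_{3/4})=P_j(D_{3/4})\ (0\le j\le q),\\
F(B_j^m)=B_{j+1}^m\ (0\le j<q-1),\qquad F(B_{q-1}^m)=S_m(cD).
\end{gathered}
\end{equation}
In particular $F(\mathcal B_m)\subset\mathcal B_m$ and $F^q(S_m(D_{3/4}))=S_m(D_{3/16})$. Since $\Theta_m$ is supported in the set $\mathcal C_m$ below and $\Theta_n$, $n>m$, in $\mathcal B_{m+1}$,
\begin{equation}\label{eq:off}
F=F_n=F_m\ (n\ge m)\ \text{ off }\ \mathcal C_m:=\bigcup_{0\le j<q_m}P_j(D_{3/4}),\qquad\mathcal B_{m+1}\subset\mathcal C_m\subset\mathcal B_m .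
\end{equation}

\emph{Injectivity of $F$.} Let $x\ne y$. If both lie in all $\mathcal B_m$, then by \eqref{eq:radii} they lie in different $B_j^m$ for some $m$, and the sets $F(B_j^m)=F_m(B_j^m)$ are disjoint for different $j$. Otherwise, say $x\notin\mathcal B_m$. If $y\in\mathcal B_m$, then $F(x)=F_m(x)\notin F_m(\mathcal B_m)=F(\mathcal B_m)\ni F(y)$. If $y\notin\mathcal B_m$, then $F(x)=F_m(x)\ne F_m(y)=F(y)$.

So $F$ is a $C^1$ diffeomorphism of $D$ onto $F(D)=cD\subset\operatorname{int}D$. By \eqref{eq:off} with $m=0$ and continuity,
\begin{equation}\label{eq:collar}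
F(x)=cx\quad\text{for }\tfrac34\le|x|\le1 .
\end{equation}

\section{Invariant sets}\label{sec:invariant}

\begin{proposition}\label{prop:O}
$\mathcal O=\bigcap_m\mathcal B_m$ is an invariant Cantor set, and $F|_{\mathcal O}$ is conjugate to $x\mapsto x+1$ on $A$. In particular $\mathcal O$ is minimal and contains no periodic points.
\end{proposition}

\begin{proof}
Each $x\in\mathcal O$ has a unique address $(j_m)$ with $x\in B_{j_m}^m$, and $j_{m+1}\equiv j_m\pmod{q_m}$ since $B_{iq_m+l}^{m+1}\subset B_l^m$. By \eqref{eq:radii} each compatible sequence is the address of exactly one point. The address map is a continuous bijection from the compact set $\mathcal O$ to $A$, hence a homeomorphism, and $A$ is a Cantor set. By \eqref{eq:images} $F(\mathcal O)\subset\mathcal O$ and $F$ acts on addresses as $+1$, which is onto; so $F(\mathcal O)=\mathcal O$.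
\end{proof}

Let $\Lambda_m$ be the set of points whose full $F$-orbit exists and lies in $\mathcal B_m\setminus\mathcal B_{m+1}$.

\begin{proposition}\label{prop:Lm}
With $\Lambda$ the set of Lemma~\ref{lem:Lambda} for $k=k_m$,
\[
\Lambda_m\cap B_0^m=S_m(v_m+\Lambda),\qquad\Lambda_m=\bigcup_{0\le j<q_m}F_{m+1}^jS_m(v_m+\Lambda).
\]
This set is compact, contained in $\operatorname{int}\mathcal B_m$, disjoint from $\mathcal B_{m+1}$ and hyperbolic. Near $\Lambda_m$ we have $F=F_{m+1}$; near $\Lambda_m\cap B_0^m$ we have $F^{q_m}=S_mT_{v_m}GT_{v_m}^{-1}S_m^{-1}$. Moreover $F|_{\Lambda_m}$ is expansive.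
\end{proposition}

\begin{proof}
Write $q=q_m$, $v=v_m$. By \eqref{eq:off} for $m+1$, $F=F_{m+1}$ off $\mathcal B_{m+1}$. So $\Lambda_m$ is also the set of points with full $F_{m+1}$-orbit in $\mathcal B_m\setminus\mathcal B_{m+1}$. Orbits in $\mathcal B_m$ visit $B_0^m,\dots,B_{q-1}^m$ cyclically, and by \eqref{eq:return} $F_{m+1}^q$ on $B_0^m$ is $G_v$ in the coordinate $S_m$. Moreover $F_{m+1}^l$ maps $B_0^m\cap\mathcal B_{m+1}=S_m(v+N)$ onto $B_l^m\cap\mathcal B_{m+1}$ for $0\le l<q$, so a full $F_{m+1}$-orbit in $\mathcal B_m$ meets $\mathcal B_{m+1}$ if and only if its part in $B_0^m$ does. Thus $\Lambda_m\cap B_0^m$ is the $S_m$-image of the set of points with full $G_v$-orbit in $D\setminus(v+N)$. By Proposition~\ref{prop:translated}(e) and Lemma~\ref{lem:Lambda}(a) that set is $v+\Lambda$. The formula for $\Lambda_m$ follows, and with it compactness. Since $\Lambda\subset\operatorname{int}D_{1/32}$, we have $v+\Lambda\subset\operatorname{int}D$, and $\Lambda_m\subset\operatorname{int}\mathcal B_m$ by \eqref{eq:return}. The set $\Lambda_m$ is disjoint from the closed set $\mathcal B_{m+1}$ by definition,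 so $F=F_{m+1}$ near it; the formula for $F^q$ is \eqref{eq:return} with Proposition~\ref{prop:translated}(c). So $F^q$ on $\Lambda_m\cap B_0^m$ is smoothly conjugate to $G$ on $\Lambda$, and hyperbolicity follows from Lemma~\ref{lem:Lambda}(b). Finally, sufficiently close orbits in $\Lambda_m$ are always in the same disks $B_j^m$, and $F^q$ is expansive on $\Lambda_m\cap B_0^m$; so $F|_{\Lambda_m}$ is expansive.
\end{proof}

\begin{proposition}\label{prop:minimal}
Every minimal set of $F$ other than $\mathcal O$ lies in some $\Lambda_m$. Every periodic point of $F$ lies in some $\Lambda_m$ and is a hyperbolic saddle, and periods in $\Lambda_m$ are multiples of $q_m$.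
\end{proposition}

\begin{proof}
Let $\mathcal M$ be minimal. Since $\mathcal B_m$ is closed and forward invariant, $\mathcal M\cap\mathcal B_m\ne\emptyset$ implies $\mathcal M\subset\mathcal B_m$. As $\mathcal B_0=D$, either $\mathcal M\subset\mathcal O$, so $\mathcal M=\mathcal O$, or $\mathcal M\subset\mathcal B_m\setminus\mathcal B_{m+1}$ for some $m$. In the second case $F(\mathcal M)=\mathcal M$ shows that all points of $\mathcal M$ have full orbits in $\mathcal M$, so $\mathcal M\subset\Lambda_m$.

A periodic orbit is a minimal set different from $\mathcal O$, so it lies in some $\Lambda_m$. It visits the $q_m$ disks cyclically, so its period $n$ is a multiple of $q_m$. By Proposition~\ref{prop:Lm} and (M3), $DF^n$ is conjugate to a diagonal matrix with one entry of modulus $>1$ and one of modulus $<1$.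
\end{proof}

So $F$ has no periodic sources or sinks. If $k_m\equiv2$, $\Lambda_m$ is a single orbit of period $2^m$, since $\Lambda$ is one fixed point; this is the cascade mentioned in Section~\ref{sec:intro}.

\section{Transversality and the choice of $v_m$}\label{sec:transverse}

It remains to choose the $v_m$ so that $F$ is Kupka--Smale. Let $p\in\Lambda_n$ and $p'\in\Lambda_m$ be periodic, let $z\in W^u(p)\cap W^s(p')$, and $z_j=F^j(z)$, $j\in\mathbb Z$. \emph{No $z_j$ is in $\mathcal B_{m+1}$}: otherwise the forward orbit would stay in this closed set, but it accumulates on the orbit of $p'$, which is disjoint from $\mathcal B_{m+1}$.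

\medskip\noindent\textbf{The case $n>m$.} For $j\ll0$, $z_j$ is near the orbit of $p$, which lies in $\operatorname{int}\mathcal B_n$. So $z_j\in\mathcal B_n\subset\mathcal B_{m+1}$, a contradiction; there are no intersections.

\medskip\noindent\textbf{The case $n=m$.} For $j\ll0$, $z_j\in\mathcal B_m$, hence this holds for all $j$, and $z\in\Lambda_m$. Moving along the orbit, and moving $p$ and $p'$ by the same number of steps, assume $z\in B_0^m$; then $p,p'\in B_0^m$ too, by the cyclic visits. The points $S_m^{-1}(z_{iq_m})-v_m$, $i\in\mathbb Z$, form a full $G$-orbit in $\Lambda$. By Proposition~\ref{prop:Lm} and Lemma~\ref{lem:Lambda}(c), $W^u(p)$ is horizontal and $W^s(p')$ vertical at $z$, so they are transverse.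

\medskip\noindent\textbf{The case $n<m$.} An orbit that goes from $\Lambda_n$ down to $\Lambda_m$ enters $S_m(D_{3/4})$ at some moment. Before this moment it does not see the changes made at step $m$ or later. At the first return after the entry, Proposition~\ref{prop:translated}(d) displaces the incoming unstable curve by $(1-c)\beta v$, whereas the stable curve it is going to meet is displaced by $v$. The relative displacement is $(1-(1-c)\beta)v$, with a factor $\ge c>0$. So the vector $v$ controls the intersection, and Sard's theorem applies.

\emph{The curves.} At step $m$ the map $F_m$ is known, and so are the sets $\Lambda_n$ with $n<m$ and the manifolds $W^u(p;F_m)$ for periodic $p\in\Lambda_n$; near $\Lambda_n$, which is disjoint from $\mathcal B_{n+1}\supset\mathcal C_{n+1}$, we have $F=F_{n+1}=F_m$ by \eqref{eq:off}. There are countably many such $p$, because periodic points are hyperbolic. Let $\{\alpha\}$ be a countable family of regular $C^1$ embedded open arcs contained in the sets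
\[
S_m^{-1}\bigl(W^u(p;F_m)\cap\operatorname{int}B_0^m\bigr)\cap\{\tfrac3{16}<|x|<1\}\qquad(p\in\Lambda_n\text{ periodic},\ n<m)
\]
and covering them in the intrinsic topology of the manifolds. Let $\{\gamma\}$ be a countable family of regular $C^1$ embedded open arcs contained in, and covering in the same sense, $W^s(p_0;G)\cap\operatorname{int}D$ for all periodic $p_0\in\Lambda$, where $G$ and $\Lambda$ belong to $k_m$. None of these arcs depends on $v_m$.

\begin{lemma}\label{lem:sard}
For almost every $v$ with $|v|\le\frac1{100}$ and all pairs $(\alpha,\gamma)$: whenever $G_v(\alpha(s))=\gamma(u)+v$, the curves $G_v\circ\alpha$ and $\gamma+v$ are transverse there.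
\end{lemma}

\begin{proof}
Fix a pair. By Proposition~\ref{prop:translated}(d), $G_v(\alpha(s))-\gamma(u)-v=\Phi_v(s,u)$ with
\[
\Phi_v(s,u)=c\,\alpha(s)-\gamma(u)-K(s)v,\qquad K(s)=1-(1-c)\beta(|\alpha(s)|)\in[c,1].
\]
So $\Phi_v=K(s)\bigl(H(s,u)-v\bigr)$ with the $C^1$ map $H(s,u)=(c\,\alpha(s)-\gamma(u))/K(s)$ from an open subset of $\mathbb R^2$ to $\mathbb R^2$. By Sard's theorem almost every $v$ is a regular value of $H$. At a zero of $\Phi_v$ we have $H=v$, so $D\Phi_v=K\,DH$ is invertible; its columns are $(G_v\circ\alpha)'(s)$ and $-\gamma'(u)$. A countable union of null sets is null.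
\end{proof}

\emph{Choose $v_m$ with $|v_m|\le\frac1{100q_m}$ as in Lemma~\ref{lem:sard}}, for every $m$ in turn. Write $v=v_m$, $q=q_m$, and let $z\in W^u(p)\cap W^s(p')$ with $n<m$ as above.

\emph{The moment of entry.} Since $p'\in\Lambda_m\subset\operatorname{int}\mathcal B_m$, $z_j\in\mathcal B_m$ for $j\gg0$. After shifting the orbit, $z_{iq}\in B_0^m$ for $i\gg0$. Since $\Lambda_m\cap B_0^m=S_m(v+\Lambda)\subset S_m(D_{1/4})$, even $z_{iq}\in S_m(D_{3/4})$ for $i\gg0$. For $j\ll0$, $z_j\notin\mathcal B_{n+1}\supset\mathcal B_m$, because $\Lambda_n$ is disjoint from the closed set $\mathcal B_{n+1}$. So there is a least $i_0\in\mathbb Z$ with $z_{i_0q}\in S_m(D_{3/4})$. Set $\hat z=z_{i_0q}=S_m(w)$.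
\begin{itemize}
\item \emph{$\frac3{16}<|w|\le\frac34$.} Otherwise $\hat z\in S_m(D_{3/16})=F^q(S_m(D_{3/4}))$ by \eqref{eq:images}, so $F^{-q}(\hat z)\in S_m(D_{3/4})$, contradicting minimality of $i_0$.
\item \emph{$F^{-l}(\hat z)\notin\mathcal C_m$ for all $l\ge1$.} If $F^{-l}(\hat z)\in P_j(D_{3/4})=F^j(S_m(D_{3/4}))$ with $0\le j<q$, then $F^{-l-j}(\hat z)\in S_m(D_{3/4})\subset B_0^m$. As $\hat z\in B_0^m$ and the disks $B_0^m,\dots,B_{q-1}^m$ are visited cyclically, $q$ divides $l+j\ge1$, contradicting minimality of $i_0$.
\end{itemize}

\emph{The past.} By \eqref{eq:off}, $F=F_m$ near all $F^{-l}(\hat z)$, $l\ge1$, and near the orbit of $p$, which avoids $\mathcal C_m\subset\mathcal B_{n+1}$. So the local unstable manifolds of the orbit of $p$ for $F$ and $F_m$ agree. Pushing forward along the points $F^{-l}(\hat z)$, we see that at $\hat z$ the germ of $W^u(p;F)$ (with $p$ moved to the corresponding point of its orbit) equals that of $W^u(p;F_m)$. So it is the germ of $S_m\circ\alpha$ for some $\alpha$ of the family with $\alpha(s)=w$.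

\emph{The future.} The orbit of $z$ avoids $\mathcal B_{m+1}$, off which $F=F_{m+1}$. So near $F^{iq}(\hat z)$, $i\ge0$, we have $F^q=F_{m+1}^q=S_mG_vS_m^{-1}$ by \eqref{eq:return}. The points $w_i=S_m^{-1}F^{iq}(\hat z)$ satisfy $w_{i+1}=G_v(w_i)$ and $w_0=w\in D_{3/4}$, so $w_i\in D_{3/16}$ for $i\ge1$ by Proposition~\ref{prop:translated}(e), and near $D_{3/16}$ we have $G_v=T_vGT_v^{-1}$. Hence $(w_i-v)_{i\ge1}$ is a $G$-orbit asymptotic to a periodic $G$-orbit in $\Lambda$, and $F^q$ is conjugate by $S_mT_v$ to $G$ near this orbit and its limit set. So at $F^q(\hat z)$ the germ of the stable manifold of the corresponding point of the orbit of $p'$ is that of $S_m(v+\gamma)$ for some $\gamma$ of the family with $\gamma(u)=w_1-v$.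

\emph{Conclusion.} The germ of the unstable manifold at $F^q(\hat z)$ is that of $S_m\circ G_v\circ\alpha$, and $G_v(\alpha(s))=w_1=\gamma(u)+v$. By Lemma~\ref{lem:sard} the two manifolds are transverse at $F^q(\hat z)$, hence, applying the local diffeomorphisms $F^{\pm1}$ along the orbit, at $z$.

\medskip
So $F$ is Kupka--Smale. Together with Propositions~\ref{prop:O}, \ref{prop:Lm} and \ref{prop:minimal} this proves Theorem~\ref{thm:A} in sense (i).

\section{A map onto the disk}\label{sec:onto}

We extend $F$ to a diffeomorphism $\hat F$ of $D_2$ onto itself, which is then rescaled to $D$. By \eqref{eq:collar}, $F$ is $x\mapsto cx$ near $\partial D$. Put $\hat F=F$ on $D$ and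
\[
\hat F(re^{i\vartheta})=h(r)\,e^{i(\vartheta+\tau\hat\beta(r))}\quad(1\le r\le2).
\]
Here $h$ is smooth, $h'>0$, $h(r)=cr$ for $r\le\frac54$, $h(2)=2$ and $h(r)<r$ for $r<2$; $\hat\beta$ is smooth, $\hat\beta=0$ on $[1,\frac54]$ and $\hat\beta(2)=1$; and $\tau/2\pi$ is irrational. Then $\hat F$ is a $C^1$ diffeomorphism of $D_2$ onto $D_2$, and every point of $\operatorname{int}D_2$ eventually enters $D$, because $h$ has no fixed point in $[1,2)$.

Since $\hat F$ is an irrational rotation on $\partial D_2$, its periodic points are exactly those of $F$. Their unstable manifolds lie in $\operatorname{int}D$, with the full backward orbits of their points: backward orbits approach the periodic orbit in $\operatorname{int}D$, and $\hat F(D)\subset\operatorname{int}D$. At points of $\operatorname{int}D$ the germs of stable and unstable manifolds are those for $F$. So $\hat F$ is Kupka--Smale without periodic sources or sinks.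

A minimal set containing a point of $\operatorname{int}D_2$ meets, hence lies in, the closed forward invariant set $D$, where $\hat F=F$. Any other minimal set is the circle $\partial D_2$. This proves Theorem~\ref{thm:A} in sense (ii).

\section{Which adding machines occur}\label{sec:adding}

For $k\ge2$ let $A_k=\varprojlim\mathbb Z/k^m$; so $a_k$ is the translation by $1$ on $A_k$.

\begin{lemma}\label{lem:translations}
Let $r\ge1$ and $y\in A_k$. The minimal sets of $x\mapsto x+r$ on $A_k$ are the cosets of $rA_k$. For a prime $\ell$, the $\ell$-th power of this translation is minimal on $y+rA_k$ if and only if $\ell\nmid k$.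
\end{lemma}

\begin{proof}
Let $s\ge1$. The group $sA_k$ is compact, and its image in $\mathbb Z/k^m$ is $\{ns:n\ge0\}$ mod $k^m$. So $\{ns:n\ge0\}$ is dense in $sA_k$, and the orbit closure of every $y$ under $x\mapsto x+s$ is $y+sA_k$. The case $s=r$ gives the first statement, and the case $s=\ell r$ shows that the $\ell$-th power is minimal on $y+rA_k$ if and only if $\ell rA_k=rA_k$.

If $\ell\nmid k$, the image of $rA_k$ in each $\mathbb Z/k^m$ has order prime to $\ell$, so $\ell rA_k$ and $rA_k$ have the same images; since both are closed, they are equal. Now let $\ell\mid k$. Then $\ell A_k\ne A_k$ (project to $\mathbb Z/\ell$). Also $A_k$ has no torsion of any prime order $p$: suppose $px=0$. If $p\nmid k$, then $p$ is invertible mod every $k^m$, so $x=0$. If $p\mid k$, then the component $x_{m+1}$ is divisible by $k^{m+1}/p$, a multiple of $k^m$, so $x_m=0$ for every $m$. So multiplication by $r$ is injective on $A_k$, and $r\ell A_k\ne rA_k$.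
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $k_m\equiv k$, let $F$ be the diffeomorphism in either sense, and suppose $F^r(\Lambda')=\Lambda'$ for a Cantor set $\Lambda'$ on which $F^r$ is conjugate to $a_j$. Since $a_j$ is minimal, $\mathcal M=\bigcup_{0\le i<r}F^i(\Lambda')$ is a minimal set of $F$: a nonempty closed forward invariant subset meets some $F^i(\Lambda')$, hence contains this $F^r$-minimal set, hence all its $F$-images. By Theorem~\ref{thm:A} there are three possibilities.

\emph{$\mathcal M\subset\Lambda_m$} is impossible. Then $F|_{\Lambda_m}$, hence $F^r|_{\Lambda_m}$, hence $F^r|_{\Lambda'}$ would be expansive. But $a_j$ is an isometry of an infinite compact space, for the metric $j^{-i}$ with $i$ the index of the first difference, so it is not expansive.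

\emph{$\mathcal M$ is the boundary circle} (in sense (ii)) is impossible. There $F^r$ is an irrational rotation, hence minimal, so the closed $F^r$-invariant set $\Lambda'$ would be the whole circle, which is not a Cantor set.

\emph{$\mathcal M=\mathcal O$.} Then $F^r|_{\Lambda'}$ is conjugate to $x\mapsto x+r$ on a minimal set of this translation, that is, on a coset $y+rA_k$. By Lemma~\ref{lem:translations}, for every prime $\ell$ its $\ell$-th power is minimal if and only if $\ell\nmid k$. By the same lemma (with $j$ in place of $k$, and $r=1$) $a_j^\ell$ is minimal if and only if $\ell\nmid j$. So $j$ and $k$ have the same prime divisors.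

Conversely, if they do, then each power of $j$ divides a power of $k$ and vice versa. So $A_j\cong A_k$ with $1\mapsto1$, and $F|_{\mathcal O}$ is conjugate to $a_k$, hence to $a_j$. Finally, given $j$, take $k$ a prime not dividing $j$: no $a_j$ is forced.
\end{proof}

Corollary~\ref{cor:main} is the case $k=3$, $j=2$. In this example the periods in $\Lambda_m$ are multiples of $3^m$, so all the orbits of period $2^n$ provided by Proposition~\ref{prop:C} lie in the single expansive set $\Lambda_0$, as Section~\ref{ssec:toy} suggested. The period-doubling cascade of periodic orbits is forced; the $2$-symbol adding machine is not.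

\begin{thebibliography}{9}
\bibitem{ext} \emph{Extensions Of Cantor Set Maps To Disk Homeomorphisms}, \url{https://scholarworks.montana.edu/server/api/core/bitstreams/a39092ff-b449-4601-ad4d-321a26556dd3/content}.
\bibitem{hirsch} Hirsch, \emph{Differential Topology}.
\end{thebibliography}

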